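# Two quotient spaces that a nonprincipal ultrafilter makes equinumerous

## 1. The guess that $\mathcal P(\omega)/\mathrm{Fin}$ creates no new comparisons of size

We work in ZFC together with a proper class of Woodin cardinals. Let $\mathrm{Fin}$ be the ideal of finite subsets of $\omega$, and force over $L(\mathbb R)$ with $\mathcal P(\omega)/\mathrm{Fin}$. Let $U$ be the resulting $L(\mathbb R)$-generic filter, regarded as a family of subsets of $\omega$. Question 1.2 of "Borel cardinals and Ramsey ultrafilters (draft of Sections 1-3)" asks:

*Are there sets $X,Y\in L(\mathbb R)$ with no injection $X\to Y$ in $L(\mathbb R)$ but with one in $L(\mathbb R)[U]$?*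

The natural first guess is **no**. We recall why. The model $L(\mathbb R)$ satisfies ZF + DC, and the forcing adds no new countable subsets of the ground model. In particular $L(\mathbb R)[U]$ has the same reals as $L(\mathbb R)$. What it does add is $U$. For each $a\subseteq\omega$, the infinite sets that are almost contained in $a$ or almost disjoint from $a$ are dense, so $U$ decides $a$; and $U$ contains all cofinite sets. So $U$ is a nonprincipal ultrafilter on $\omega$ in $L(\mathbb R)[U]$.

It is in fact *Ramsey*: for every collection $\{X_n:n\in\omega\}\subseteq U$ there is $\{i_n:n\in\omega\}\in U$, listed in increasing order, with $i_n\in X_n$ for each $n$. For example, taking $X_n=\{i:i>n^2\}$ shows that $U$ contains sets whose $n$-th element exceeds $n^2$. A principal ultrafilter at $j$ fails the definition with $X_n=\{j\}$ for all $n$. Conversely, by a theorem of Todorcevic any Ramsey ultrafilter is $L(\mathbb R)$-generic, so if a Ramsey ultrafilter exists one may take it as $U$. Its existence is an additional assumption, not a theorem of ZFC. Below we only use that $U$ is nonprincipal.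

**Test with a countable set.** Suppose $f:X\to Y$ is an injection in $L(\mathbb R)[U]$, where $X,Y\in L(\mathbb R)$ and one of them is countable. Then $X$ is countable in $L(\mathbb R)[U]$, so $f$ is a countable subset of $X\times Y\in L(\mathbb R)$. Hence $f\in L(\mathbb R)$, and the guess is right here.

So both sets must be uncountable. An ultrafilter cannot supply new reals, but it can make new *choices*. The next test offers it one.

## 2. Bit sequences modulo finite changes and complementation

Let $2^{\mathbb N}$ be the set of bit sequences $x=(x_n)_{n\ge1}$ with coordinatewise addition mod 2, and let $\mathbf 1=(1,1,\dots)$, so that $x+\mathbf 1$ is the complement of $x$. Write $x\,E_0\,y$ if $x_n=y_n$ for all but finitely many $n$, and $x\,F_0\,y$ if $x\,E_0\,y$ or $x\,E_0\,y+\mathbf 1$. Each $F_0$-class consists of two $E_0$-classes. Put $X_0=2^{\mathbb N}/F_0$ and $Y_0=2^{\mathbb N}/E_0$.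

**The ultrafilter chooses.** In $L(\mathbb R)[U]$ let $S_U=\{x:\{n:x_n=0\}\in U\}$. Since $U$ is nonprincipal, $S_U$ is $E_0$-invariant; since $U$ is an ultrafilter, exactly one of $x$, $x+\mathbf 1$ is in $S_U$. So $S_U$ picks one of the two $E_0$-classes in each $F_0$-class, and this gives an injection $X_0\to Y_0$.

**The choice is new.** No $S\in L(\mathbb R)$ can do this. Under our hypothesis sets of reals in $L(\mathbb R)$ are measurable (fact (D1) in Section 9). An $E_0$-invariant measurable set has measure $0$ or $1$ by Kolmogorov's $0$–$1$ law. But the complement of $S$ is $S+\mathbf 1$, so $S$ would have measure $\tfrac12$.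

**But there is an old injection of a different kind.** Let $(\Delta x)_n=x_n+x_{n+1}$. Then $\Delta(x+\mathbf 1)=\Delta x$, and $\Delta$ sends $E_0$-related points to $E_0$-related points. Conversely, if $\Delta x\,E_0\,\Delta y$, then $x+y$ is eventually constant, so $x\,F_0\,y$. Thus $[x]_{F_0}\mapsto[\Delta x]_{E_0}$ is an injection $X_0\to Y_0$ in $L(\mathbb R)$.

So the guess survives. This is the exact point at which the direct approach stops: $U$ gives a choice that $L(\mathbb R)$ does not have, but *an injection $X_0\to Y_0$ need not choose*. To refute the guess we must make the choice problem part of a structure so rigid that no $\Delta$-like trick is available.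

## 3. Coupling the flip to a group action

**A spectator does not help.** Let $E$ be an equivalence relation on a space $Z$. Compare $E\times F_0$ with $E\times E_0$ on $Z\times2^{\mathbb N}$. The map $(z,x)\mapsto(z,\Delta x)$ again induces an injection. The flip must move $z$ too.

**Coupling.** Let a countable group $\Gamma$ act on $Z$ with orbit relation $E$, and let an involution $k$ of $Z$ commute with $\Gamma$. Put $E'=E\times E_0$, and let $F$ be generated by $E'$ together with $(z,x)\sim(kz,x+\mathbf 1)$. The ultrafilter still chooses: in each $F$-class, take the points whose second coordinate is in $S_U$.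

**Coupling without dynamics does not help.** Let $\Gamma$ be trivial, $Z=\{0,1\}$ and $k(s)=s+1$. Then $(s,x)\mapsto(0,x+s\mathbf 1)$ is constant on $F_0$-like pairs $(s,x)\sim(s+1,x+\mathbf 1)$ and induces an injection from $F$-classes to $E'$-classes. More generally, suppose $r:Z\to\{0,1\}$ is a Borel $\Gamma$-invariant map with $r(kz)=r(z)+1$. Then $(z,x)\mapsto(k^{r(z)}z,\,x+r(z)\mathbf 1)$ sends $F$-equivalent points to $E'$-equivalent points (replacing $(z,x)$ by $(kz,x+\mathbf 1)$ changes nothing), and its value stays in the $F$-class of $(z,x)$, so it induces an injection. Such an $r$ is impossible if $\Gamma$ acts ergodically and $k$ preserves the measure: $r$ would be a.e. constant, while $r(kz)\ne r(z)$. Ergodicity thus excludes this particular trick, but not every trick.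

**What we would like to say.** Let $h=(h_1,h_2)$ be a measurable map sending $F$-equivalent points to $E'$-equivalent points. Then $h(z,x)\,E'\,h(kz,x+\mathbf 1)$. Suppose we knew that the $E$-class of $h_1(z,x)$ does not depend on $x$, and that the $E_0$-class of $h_2(z,x)$ does not depend on $z$. Then the change from $x$ to $x+\mathbf 1$ is invisible to $h_1$, the change from $z$ to $kz$ is invisible to $h_2$, and so
$$h(z,x)\ E'\ h(kz,x)\quad\text{almost everywhere.}$$
But, as we shall check, $(z,x)$ and $(kz,x)$ are *not* $F$-equivalent. So $h$ could not induce an injection.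

**Where ergodicity alone falls short.** For fixed $z$, the class $[h_1(z,x)]_E$ does not change when finitely many bits of $x$ change. It is tempting to conclude that it is a.e. constant in $x$. That inference is valid for invariant functions into a standard Borel space, but not into a quotient: $x\mapsto[x]_{E_0}$ is invariant under finite changes and is not constant on any conull set, since its fibers are countable. To repair this we replace the class $[h_1(z,x)]_E$ by an honest point, chosen *canonically*, of a standard Borel space. That point will be a $\Gamma$-equivariant map $u_x:Z\to Z$. Its existence comes from Popa's cocycle superrigidity, and its uniqueness comes from the small centralizers in $\Gamma$. Ergodicity then applies to $x\mapsto u_x$.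

## 4. The group $\Gamma$, the space $W$, and the relations $E'$ and $F$

**Property (T).** A countable discrete group $\Gamma$ has *property (T)* if there are a finite $Q\subseteq\Gamma$ and $\varepsilon>0$ such that every unitary representation having a unit vector $\xi$ that each $q\in Q$ moves by less than $\varepsilon$ has a nonzero invariant vector. A finite group has it: take $Q=\Gamma$, $\varepsilon=1$, and average $\xi$ over the group. The group $\mathbb Z$ does not: the one-dimensional representation $n\mapsto e^{in\eta}$ with small $\eta>0$ moves unit vectors little under any given finite $Q$ but has no nonzero invariant vector.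

**The group.** A *lattice* in a locally compact group is a discrete subgroup of finite covolume, and it is cocompact if the quotient is compact; for example $\mathbb Z\subset\mathbb R$. Fix a torsion-free cocompact lattice $\Gamma$ in $Sp(n,1)$ for some $n\ge2$. Cocompact lattices exist by Borel, and Selberg's lemma gives a torsion-free subgroup of finite index. We use two properties.

**(Γ1)** *$\Gamma$ is infinite and has property (T)* (Kostant; Kazhdan for lattices). Hence $\Gamma$ is finitely generated, all its quotients have (T), and *every abelian quotient of $\Gamma$ is finite*, because abelian groups are amenable and amenable discrete groups with (T) are finite. See Bekka–de la Harpe–Valette, *Kazhdan's Property (T)*.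

**(Γ2)** *The centralizer of each $c\ne1$ in $\Gamma$ is cyclic.* The group $\Gamma$ acts properly discontinuously and cocompactly by isometries on quaternionic hyperbolic space, which is simply connected with curvature bounded above by a negative constant. Point stabilizers are finite, hence trivial as $\Gamma$ is torsion-free, so the action is free. By Bridson–Haefliger II.6.10 each $c\ne1$ is axial: it translates some geodesic line. This axis is unique, because two axes of $c$ would bound a flat strip, which negative curvature forbids. If $g$ commutes with $c$, then $g$ maps the axis of $c$ to an axis of $gcg^{-1}=c$, so it preserves the axis. So the centralizer acts on a line, freely and properly discontinuously by isometries. Reflections have fixed points, so it acts by a discrete group of translations, faithfully. It contains $c$, so it is infinite cyclic.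

**The spaces.** Fix $1\le N\le\omega$; the question needs only $N=1$. Let

* $K=(\mathbb Z/2)^N$, a compact group with Haar probability measure;
* $V_n=(\mathbb Z/2)^{\min(n,N)}$ for $n\ge1$, $\Omega=\prod_{n\ge1}V_n$ with Haar measure $\nu$, and $A=\bigoplus_{n\ge1}V_n\subset\Omega$, a countable group in which $2a=0$;
* $\kappa:K\to\Omega$, $\kappa(k)=(k|{\min(n,N)})_{n\ge1}$, a continuous homomorphism;
* $T=\{t\in[0,1]^\Gamma:\gamma t\ne t\text{ for all }\gamma\ne1\}$, with the shift $(\gamma t)(\delta)=t(\gamma^{-1}\delta)$;
* $Z=K^\Gamma\times T$, with $m$ the product of the Haar and Lebesgue measures;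
* $W=Z\times\Omega$, with $\pi=m\times\nu$.

For $N=1$: $\Omega=2^{\mathbb N}$, $A$ is the group of finitely supported sequences, and $\kappa(1)=\mathbf 1$. For $N=2$: $\kappa(k)=(k(0),k,k,k,\dots)$. For $N=\omega$: $\kappa(k)=(k|1,k|2,k|3,\dots)$. In every case
$$k\ne0\ \Longrightarrow\ \kappa(k)_n\ne0\text{ for all large }n,\ \text{ so }\kappa(k)\notin A. \tag{1}$$

The set $T$ is a $G_\delta$, being the intersection of the countably many open sets $\{t:\gamma t\neq t\}$, so $Z$ and $W$ are Polish. It is $\Gamma$-invariant, since $\gamma\delta t=\delta t$ iff $\delta^{-1}\gamma\delta t=t$. It has measure 1: if $\gamma t=t$ with $\gamma\ne1$, then $t(\gamma^{-1})=t(1)$, and these two coordinates are independent and diffuse.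

$\Gamma$ acts on $Z$ by shifting both factors, and $K$ acts by $k(s,t)=((s(\delta)+k)_\delta,\,t)$. These actions commute and preserve $m$. The joint action of $\Gamma\times K$ is free: if $\gamma kz=z$, the $T$-coordinate gives $\gamma=1$, and then the $K^\Gamma$-coordinate gives $k=0$. Up to a null set, $\Gamma\curvearrowright(Z,m)$ is a *Bernoulli shift*, that is, the shift on a power $(B,\beta)^\Gamma$, with diffuse base $B=K\times[0,1]$.

**The equivalence relations.** Let $E$ be the orbit relation of $\Gamma$ on $Z$. On $\Omega$ let $x\,D\,y\iff x-y\in A$. Let $E'=E\times D$ on $W$; it is the orbit relation of the free product action of $\Gamma\times A$. Finally let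
$$(z,x)\,F\,(z',x')\iff\exists\gamma\in\Gamma,\ a\in A,\ k\in K:\ z'=\gamma kz,\ \ x'=x+a+\kappa(k). \tag{2}$$
This is the orbit relation of an action of $\Gamma\times A\times K$. The action is free: $\gamma kz=z$ gives $\gamma=1$ and $k=0$, and then $x+a=x$ gives $a=0$. For $N=1$ we have $D=E_0$, and $F$ is a countable Borel equivalence relation, meaning a Borel one with countable classes ($E_0$ is an example). By freeness, each $F$-class is then the union of two distinct $E'$-classes, those of $(z,x)$ and of $(kz,x+\kappa(k))$ with $k=1$.

Put $X=W/F$ and $Y=W/E'$. Both are in $L(\mathbb R)$, with a real coding $\Gamma$.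

**(3)** *For $(z,x)\in W$, the classes $[(kz,x)]_F$, $k\in K$, are pairwise distinct.* Suppose $(kz,x)\,F\,(k'z,x)$, say $k'z=\gamma\ell kz$ and $x=x+a+\kappa(\ell)$. Then $\kappa(\ell)\in A$, so $\ell=0$ by (1). Now $k'z=\gamma kz$, and freeness gives $\gamma=1$ and $k=k'$.

For equivalence relations $P,Q$ on Borel spaces, a *homomorphism* from $P$ to $Q$ is a map $h$ with $p\,P\,q\Rightarrow h(p)\,Q\,h(q)$. It is a *reduction* if the converse implication holds too, and $P\le_BQ$ means that there is a Borel reduction; $\Delta$ in Section 2 is a Borel reduction of $F_0$ to $E_0$. "For almost every" always means "on a set containing a conull Borel set".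

**Theorem A.** *For every $N$: in $L(\mathbb R)$ there is an injection $Y\to X$ but no injection $X\to Y$. In $L(\mathbb R)[U]$ there is an injection $X\to Y$, hence $|X|=|Y|$.*

So the answer to the question is yes. With $N=1$, the sets $X$ and $Y$ are quotients of Polish spaces by countable Borel equivalence relations.

**Theorem B.**
1. *If $f:X\to Y$ is in $L(\mathbb R)$, then $f([(z,x)]_F)=f([(kz,x)]_F)$ for almost every $(z,x,k)\in W\times K$. Hence for $N<\omega$ some fiber of $f$ has at least $2^N$ elements. For $N=\omega$ some fiber of $f$ contains an injective image of $2^\omega$ in $L(\mathbb R)$, so there is no countable-to-one function $X\to Y$ in $L(\mathbb R)$.*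
2. *The injection $X\to Y$ exists in every ZF-model that contains $L(\mathbb R)$, has the same reals, and contains a nonprincipal ultrafilter on $\omega$. Ramseyness is not needed.*
3. *(ZFC) There are countable Borel equivalence relations $E'\subset F$ (the case $N=1$) with every $F$-class a union of two $E'$-classes, $E'\le_BF$, and $F$ not reducible to $E'$ by any $\pi$-measurable function.*

Of the large cardinals, the proof uses only $\mathrm{AD}^{L(\mathbb R)}$.

**An example of a homomorphism.** Let $N=1$, fix $\eta\in\Gamma$ with $\eta\neq 1$, and put $g(s,t)=(s',t)$ with $s'(\delta)=s(\delta)+s(\delta\eta)$. Right translation by $\eta$ commutes with the shift, so $g(\gamma z)=\gamma g(z)$, and $g(kz)=g(z)$ because the two added $k$'s cancel. Hence $(z,x)\mapsto(g(z),\Delta x)$ is a Borel homomorphism from $F$ to $E'$. It takes the same value at $(z,x)$ and at $(kz,x)$, just as Theorem B(1) requires up to $E'$.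

## 5. The two explicit injections

**From $Y$ to $X$, in $L(\mathbb R)$.** The purpose is to encode $x$ so that no flip can act on the code. For $x\in\Omega$ define $\widehat x\in\Omega$ by $\widehat x_{2n}=x_n$, padded by zeros to lie in $V_{2n}$, and $\widehat x_{2n-1}=0$, for $n\ge1$. Map
$$[(z,x)]_{E'}\longmapsto[(z,\widehat x)]_F.$$
If $z'=\gamma z$ and $x'-x\in A$, then $\widehat{x'}-\widehat x\in A$, so $(z,\widehat x)\,F\,(z',\widehat{x'})$ with $k=0$, and the map is well defined. Conversely, let $(z,\widehat x)\,F\,(z',\widehat{x'})$ via $\gamma,a,k$. At an odd $n$ outside the support of $a$, both $\widehat x_n$ and $\widehat{x'}_n$ are $0$, so $\kappa(k)_n=0$. This holds for arbitrarily large $n$, so $k=0$ by (1). Hence $z\,E\,z'$ and $\widehat x\,D\,\widehat{x'}$, so $x\,D\,x'$. The map is injective. At the level of points, $(z,x)\mapsto(z,\widehat x)$ is a Borel reduction of $E'$ to $F$.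

**From $X$ to $Y$, using a nonprincipal ultrafilter.** Work in a ZF-model that contains $L(\mathbb R)$, has the same reals, and contains a nonprincipal ultrafilter $U$ on $\omega$. For $x\in\Omega$ define $\ell(x)\in K$ by letting $\ell(x)(i)$, for $i<N$, be the $e\in\{0,1\}$ with
$$\{n>i:x_n(i)=e\}\in U.$$
The bit $x_n(i)$ is defined for $i<\min(n,N)$, so for all $n>i$, and exactly one $e$ works because $\{n:n>i\}\in U$. Changing finitely many $x_n$ has no effect, so $\ell(x+a)=\ell(x)$ for $a\in A$. Adding $\kappa(k)$ adds $k(i)$ to every $x_n(i)$ with $n>i$, so $\ell(x+\kappa(k))=\ell(x)+k$. Map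
$$[(z,x)]_F\longmapsto[(kz,\,x+\kappa(k))]_{E'},\qquad k=\ell(x).$$
To see that this is well defined, take any point $(z',x')=(\gamma k'z,\,x+a+\kappa(k'))$ of the $F$-class. Then $\ell(x')=\ell(x)+k'$, which is $0$ iff $k'=\ell(x)$ (as $2k'=0$). So the value of the map is exactly the set of points $(z',x')$ of the $F$-class with $\ell(x')=0$, a description that does not mention the representative. The value is a nonempty subset of the $F$-class, so the map is injective.

This proves **Theorem B(2)**. It also proves the positive part of Theorem A: $L(\mathbb R)[U]$ has both injections, and the Cantor–Schröder–Bernstein theorem holds in ZF, so $|X|=|Y|$ there. What remains is to show that $L(\mathbb R)$ has no injection $X\to Y$.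

## 6. Cocycles over a Bernoulli shift

**Cocycles.** Let $\Lambda$ be a countable group. A measurable map $c:\Gamma\times Z\to\Lambda$ is a *cocycle* if $c(\gamma\gamma',z)=c(\gamma,\gamma'z)\,c(\gamma',z)$ for a.e. $z$, for all $\gamma,\gamma'$. A homomorphism $\rho:\Gamma\to\Lambda$ gives the cocycle $c(\gamma,z)=\rho(\gamma)$, and a measurable $\theta:Z\to\Lambda$ gives the cocycle $c(\gamma,z)=\theta(\gamma z)\theta(z)^{-1}$. Popa's theorem says that over our action, every cocycle is a combination of these two.

**Theorem (Popa, Invent. Math. 170 (2007) 243–295; see Furman, "On Popa's cocycle superrigidity theorem", IMRN 2007).** *Let $\Gamma$ be an infinite countable group with property (T), acting by Bernoulli shift on $(B,\beta)^\Gamma$, with $(B,\beta)$ a nontrivial standard probability space. Let $\Lambda$ be a countable group and $c:\Gamma\times B^\Gamma\to\Lambda$ a measurable cocycle. Then there are a homomorphism $\rho:\Gamma\to\Lambda$ and a measurable $\theta:B^\Gamma\to\Lambda$ such that for every $\gamma$, $c(\gamma,z)=\theta(\gamma z)\rho(\gamma)\theta(z)^{-1}$ for a.e. $z$.*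

We also use two textbook facts about ergodicity.

**(E1)** *Every infinite subgroup of $\Gamma$ acts ergodically on $(Z,m)$.* Bernoulli shifts are mixing: $m(\gamma P\cap Q)\to m(P)m(Q)$ as $\gamma\to\infty$. If $P$ is invariant under an infinite subgroup, letting $\gamma\to\infty$ in it with $Q=P$ gives $m(P)=m(P)^2$.

**(E2)** *$A$ acts ergodically on $(\Omega,\nu)$.* An $A$-invariant Borel set does not depend on any finite set of coordinates, so Kolmogorov's $0$–$1$ law applies.

A measurable map into a standard Borel space that is invariant (a.e., for each group element) under an ergodic action of a countable group is a.e. constant: the preimages of a countable point-separating family of Borel sets all have measure $0$ or $1$.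

**Lemma 1 (straightening).** *Let the countable group $\Lambda$ act freely and Borel on a standard Borel space $V$. Let $Z_*\subseteq Z$ be conull, Borel and $\Gamma$-invariant, and let $h:Z_*\to V$ be Borel with $h(\gamma z)\in\Lambda h(z)$ for all $\gamma\in\Gamma$, $z\in Z_*$. Then there are a homomorphism $\rho:\Gamma\to\Lambda$ and a measurable $u:Z\to V$ with $u(z)\in\Lambda h(z)$ for a.e. $z$ and, for each $\gamma$, $u(\gamma z)=\rho(\gamma)u(z)$ for a.e. $z$.*

*Moreover, whenever $\rho$ and $u$ are as in the conclusion and $\rho(\Gamma)$ is finite, $u$ is a.e. constant, so there is a single $\Lambda$-orbit that contains $h(z)$ for a.e. $z$.*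

*Proof.* For $z\in Z_*$ there is, by freeness, a unique $c(\gamma,z)\in\Lambda$ with $h(\gamma z)=c(\gamma,z)h(z)$. The set $\{z:c(\gamma,z)=\lambda\}=\{z:h(\gamma z)=\lambda h(z)\}$ is Borel. Off $Z_*$ put $c=1$. From
$$h(\gamma\gamma'z)=c(\gamma,\gamma'z)\,h(\gamma'z)=c(\gamma,\gamma'z)\,c(\gamma',z)\,h(z)$$
and uniqueness, $c$ is a cocycle. Take $\rho$ and $\theta$ from Popa's theorem, and let $u(z)=\theta(z)^{-1}h(z)$ on $Z_*$ and constant off $Z_*$. For a.e. $z$,
$$u(\gamma z)=\theta(\gamma z)^{-1}c(\gamma,z)h(z)=\theta(\gamma z)^{-1}\theta(\gamma z)\rho(\gamma)\theta(z)^{-1}h(z)=\rho(\gamma)u(z).$$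

If $\rho(\Gamma)$ is finite, then $\ker\rho$ has finite index in $\Gamma$, so it is infinite and by (E1) ergodic. Since $u$ is $\ker\rho$-invariant, it is a.e. equal to some $v_0$, and $h(z)\in\Lambda u(z)=\Lambda v_0$ for a.e. $z$. $\square$

## 7. The standard Borel space of measurable maps

We shall treat equivariant maps $Z\to Z$ as points. For a standard Borel space $V$, let $L^0(Z,m;V)$ be the set of measurable maps $Z\to V$ modulo null sets. Fix a Polish topology on $V$ inducing its Borel structure, with a complete compatible metric $d\le1$. With the metric $\int d(u(z),v(z))\,dm(z)$, the space $L^0(Z,m;V)$ is Polish. (If $V$ is the two-point space with the discrete metric, this is the measure algebra of $m$ with the distance $m(P\triangle P')$.) For Borel $P\subseteq Z$ and $Q\subseteq V$ let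
$$\Phi_{P,Q}(u)=m\bigl(P\cap u^{-1}(Q)\bigr).$$

**Lemma 2.** *(i) Each $\Phi_{P,Q}$ is Borel on $L^0(Z,m;V)$. (ii) A map $f$ from a standard Borel space $S$ to $L^0(Z,m;V)$ is Borel if $\Phi_{P,Q}\circ f$ is Borel for all Borel $P,Q$.*

*Proof.* (i) Fix $P$. Let $Q$ be open and $u_j\to u$. Pass to a subsequence along which $\Phi_{P,Q}(u_j)$ tends to its $\liminf$ and $u_j\to u$ a.e. For a.e. $z\in P\cap u^{-1}(Q)$ we have $u_j(z)\in Q$ for all large $j$. By Fatou's lemma, $\Phi_{P,Q}(u)\le\liminf_j\Phi_{P,Q}(u_j)$. So $\Phi_{P,Q}$ is lower semicontinuous, hence Borel. The family of $Q$ for which $\Phi_{P,Q}$ is Borel contains the open sets, which are closed under finite intersections. It is closed under complements, as $\Phi_{P,V\setminus Q}=m(P)-\Phi_{P,Q}$, and under countable disjoint unions. By the $\pi$–$\lambda$ theorem it contains all Borel sets.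

(ii) Let $\mathcal A$ and $\mathcal B$ be countable algebras generating the Borel sets of $Z$ and of $V$. The countably many functions $\Phi_{P,Q}$ with $P\in\mathcal A$, $Q\in\mathcal B$ separate points. Indeed, if they all agree at $u$ and $v$, then for each $Q\in\mathcal B$ the finite measures $P\mapsto m(P\cap u^{-1}(Q))$ and $P\mapsto m(P\cap v^{-1}(Q))$ agree on $\mathcal A$, hence on all Borel sets, so $u^{-1}(Q)\triangle v^{-1}(Q)$ is null. Off a null set, $u(z)$ and $v(z)$ lie in the same members of $\mathcal B$, and $\mathcal B$ separates points of $V$; so $u=v$ a.e. Thus $\Phi=(\Phi_{P,Q})_{P\in\mathcal A,Q\in\mathcal B}$ is an injective Borel map from $L^0(Z,m;V)$ to $[0,1]^{\mathcal A\times\mathcal B}$. By the Lusin–Souslin theorem it is a Borel isomorphism onto a Borel set, so $f=\Phi^{-1}\circ(\Phi\circ f)$ is Borel. $\square$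

**Consequences for $V=Z$.** Let $\gamma,\delta\in\Gamma$.

* $u\mapsto u\circ\gamma$ is Borel, since $\Phi_{P,Q}(u\circ\gamma)=m(P\cap\gamma^{-1}u^{-1}(Q))=\Phi_{\gamma P,Q}(u)$.
* $u\mapsto\delta u$ is Borel, since $\Phi_{P,Q}(\delta u)=\Phi_{P,\delta^{-1}Q}(u)$.
* $(u,v)\mapsto m\{z:u(z)\,E\,v(z)\}$ is Borel. The map sending $(u,v)$ to $w(z)=(u(z),v(z))$ in $L^0(Z,m;Z\times Z)$ is continuous for the metric $\tfrac12(d+d)$ on $Z\times Z$. The relation $E\subseteq Z\times Z$ is Borel, as a countable union of graphs, and $w\mapsto m(w^{-1}(E))=\Phi_{Z,E}(w)$ is Borel by (i).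

## 8. Measurable homomorphisms from $F$ to $E'$ do not see $z\mapsto kz$

**Proposition C (ZFC).** *Let $h:W\to W$ be $\pi$-measurable with $p\,F\,q\Rightarrow h(p)\,E'\,h(q)$ for all $p,q\in W$. Then $\{(z,x,k)\in W\times K:h(z,x)\,E'\,h(kz,x)\}$ contains a conull Borel set.*

**Step 0: passing to a Borel map on an invariant set.** The aim is to have Borel data that $\Gamma\times A$ does not leave. There is a conull Borel $W_1\subseteq W$ on which $h$ is Borel. Let $W_0=\bigcap_{g\in\Gamma\times A}g^{-1}W_1$. It is conull, Borel and $\Gamma\times A$-invariant, and $h$ is Borel on it. Write $h=(h_1,h_2)$ on $W_0$. Let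
$$Z_x=\{z:(z,x)\in W_0\},\qquad\Omega_0=\{x:m(Z_x)=1\}.$$
Then $Z_x$ is $\Gamma$-invariant and $Z_{x+a}=Z_x$ for $a\in A$. By Fubini, $\Omega_0$ is conull and Borel, and it is $A$-invariant.

**Step 1: the second coordinate forgets $z$.** The aim is to show:
$$\text{for each }x\in\Omega_0\text{ there is }y_x\in\Omega\text{ with }h_2(z,x)\,D\,y_x\text{ for a.e. }z. \tag{4}$$
Fix $x\in\Omega_0$. For $z\in Z_x$ we have $(\gamma z,x)\,F\,(z,x)$, so $h_2(\gamma z,x)\in A+h_2(z,x)$. Apply Lemma 1 to $h_2(\cdot,x)$ on $Z_*=Z_x$, with $\Lambda=A$ acting on $V=\Omega$ by translation. The resulting $\rho(\Gamma)\le A$ is an abelian quotient of $\Gamma$, so it is finite by (Γ1). The last part of Lemma 1 says that $h_2(z,x)$ lies in one $A$-orbit for a.e. $z$. This is (4).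

**Step 2: the first coordinate becomes an equivariant map.** The aim is to replace $h_1(\cdot,x)$, up to $E$, by an equivariant map, and to see how unique that map is. Call $(\varphi,u)$ *good for* $x\in\Omega_0$ if $\varphi\in\mathrm{Hom}(\Gamma,\Gamma)$, $u\in L^0(Z,m;Z)$, and

* $u(\gamma z)=\varphi(\gamma)u(z)$ for a.e. $z$, for each $\gamma\in\Gamma$;
* $u(z)\,E\,h_1(z,x)$ for a.e. $z$.

In the example of Section 4, where $h_1(z,x)=g(z)$, the pair $(\mathrm{id},g)$ is good for every $x$.

**(2a)** *Every $x\in\Omega_0$ has a good pair.* For $z\in Z_x$, $(\gamma z,x)\,F\,(z,x)$ gives $h_1(\gamma z,x)\in\Gamma h_1(z,x)$. Apply Lemma 1 with $\Lambda=\Gamma$ acting freely on $V=Z$, and let $\varphi$ be the resulting homomorphism.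

**(2b)** *If $(\varphi,u)$ and $(\varphi,v)$ are good for $x$ and $\varphi(\Gamma)$ is infinite, then $u=v$ a.e.* We have $u(z)\,E\,h_1(z,x)\,E\,v(z)$ for a.e. $z$, so by freeness there is a unique measurable $\beta:Z\to\Gamma$ (modulo null sets) with $v(z)=\beta(z)u(z)$. We compare two expressions for $v(\gamma z)$:
$$\beta(\gamma z)\varphi(\gamma)u(z)=\beta(\gamma z)u(\gamma z)=v(\gamma z)=\varphi(\gamma)v(z)=\varphi(\gamma)\beta(z)u(z).$$
By freeness, $\beta(\gamma z)=\varphi(\gamma)\beta(z)\varphi(\gamma)^{-1}$ for a.e. $z$. So $\beta_*m$ is a probability measure on the countable set $\Gamma$, invariant under the $\Gamma$-action in which $\gamma$ sends $\delta$ to $\varphi(\gamma)\delta\varphi(\gamma)^{-1}$. Pick $\delta$ with $m(\beta=\delta)>0$. All points of its orbit have the same positive mass, so the orbit is finite, and the stabilizer $\Gamma_\delta\le\Gamma$ has finite index. Hence $\Gamma_\delta$ is infinite, and ergodic by (E1). The set $\{\beta=\delta\}$ is $\Gamma_\delta$-invariant modulo null sets and has positive measure, so $\beta=\delta$ a.e. The equivariance of $\beta$ now says that $\delta$ commutes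 with all of $\varphi(\Gamma)$. Suppose $\delta\ne1$. Then $\varphi(\Gamma)$ lies in the centralizer of $\delta$, which is cyclic by (Γ2). So $\varphi(\Gamma)$ is an abelian quotient of $\Gamma$ and finite by (Γ1), a contradiction. Hence $\delta=1$ and $u=v$ a.e.

**(2c)** *If $(\varphi,u)$ is good for $x$ and $\varphi(\Gamma)$ is finite, then there is a single $E$-class containing $h_1(z,x)$ for a.e. $z$.* This is the last part of Lemma 1, applied to $\rho=\varphi$ and this $u$. In this case call $x$ *degenerate*.

**Step 3: the canonical map depends on $x$ in a Borel and $A$-invariant way.** The aim is to make $x\mapsto u_x$ accessible to the ergodicity of $A$. As $\Gamma$ is finitely generated, $\mathrm{Hom}(\Gamma,\Gamma)$ is countable. For $\varphi\in\mathrm{Hom}(\Gamma,\Gamma)$ with infinite image let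
$$B_\varphi=\{(x,u)\in\Omega_0\times L^0(Z,m;Z):(\varphi,u)\text{ is good for }x\}.$$

*$B_\varphi$ is Borel.* The map $x\mapsto h_1(\cdot,x)$ from $\Omega_0$ to $L^0(Z,m;Z)$ is Borel by Lemma 2(ii), because $x\mapsto m\{z\in P\cap Z_x:h_1(z,x)\in Q\}$ is Borel by Fubini. Together with the consequences of Lemma 2, this shows that each condition $u\circ\gamma=\varphi(\gamma)u$ is Borel, and that the condition $m\{z:u(z)\,E\,h_1(z,x)\}=1$ is Borel in $(x,u)$.

By (2b), each section of $B_\varphi$ over $\Omega_0$ has at most one point. By Lusin–Souslin the projection $N_\varphi$ of $B_\varphi$ to $\Omega_0$ is Borel, and the map $x\mapsto u_x$ on $N_\varphi$ is Borel, where $u_x$ is the unique $u$ with $(x,u)\in B_\varphi$.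

*$A$-invariance.* Let $a\in A$. For $z\in Z_x=Z_{x+a}$ we have $(z,x)\,F\,(z,x+a)$, so $h_1(z,x)\,E\,h_1(z,x+a)$. Hence a pair is good for $x$ iff it is good for $x+a$. So $N_\varphi$ is $A$-invariant, and $u_{x+a}=u_x$ on $N_\varphi$. By (E2), each $N_\varphi$ is null or conull.

**Step 4: the first coordinate does not see $z\mapsto kz$.** The aim is to show, for every $k\in K$,
$$h_1(z,x)\ E\ h_1(kz,x)\quad\text{for }\pi\text{-a.e. }(z,x). \tag{5}$$
The set of $(z,x)$ with $(z,x),(kz,x)\in W_0$ and $h_1(z,x)\,E\,h_1(kz,x)$ is Borel, so Fubini may be used freely. By (2a), each $x\in\Omega_0$ is degenerate or lies in some $N_\varphi$ with $\varphi(\Gamma)$ infinite.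

*Case 1: all these $N_\varphi$ are null.* There are countably many, so a.e. $x$ is degenerate. For degenerate $x$, (2c) gives one $E$-class that contains $h_1(z,x)$ for a.e. $z$. As $k$ preserves $m$, it also contains $h_1(kz,x)$ for a.e. $z$. Now (5) follows by Fubini.

*Case 2: some $N_\varphi$ is conull.* The map $x\mapsto u_x$ is an $A$-invariant Borel map into a standard Borel space, so by (E2) there is $g\in L^0(Z,m;Z)$ with $u_x=g$ for a.e. $x$.

Fix $k\in K$. Translation by $\kappa(k)$ preserves $\nu$, so we can choose $x$ with $x,\,x+\kappa(k)\in N_\varphi$ and $u_x=g=u_{x+\kappa(k)}$. For $z$ in the conull set $Z_x\cap k^{-1}Z_{x+\kappa(k)}$ we have $(z,x)\,F\,(kz,x+\kappa(k))$ by (2). Hence, for a.e. $z$,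
$$g(kz)=u_{x+\kappa(k)}(kz)\ E\ h_1(kz,\,x+\kappa(k))\ E\ h_1(z,x).$$
Moreover $g(k\gamma z)=g(\gamma kz)=\varphi(\gamma)g(kz)$ for a.e. $z$, because $k$ commutes with $\Gamma$ and preserves $m$. So $(\varphi,g\circ k)$ is good for $x$. But $(\varphi,u_x)=(\varphi,g)$ is good for $x$ as well, and (2b) gives
$$g\circ k=g\quad\text{a.e.}$$

This handles one $x$, but $g$ serves almost all $x$. Indeed $h_1(z,x)\,E\,g(z)$ for a.e. $(z,x)$, and $(z,x)\mapsto(kz,x)$ preserves $\pi$. So for a.e. $(z,x)$,
$$h_1(kz,x)\ E\ g(kz)=g(z)\ E\ h_1(z,x),$$
which is (5).

**Step 5: combining the coordinates.** The aim is to get a single conull set in $W\times K$. Fix $k\in K$. By (4), for $x\in\Omega_0$ both $h_2(z,x)$ and $h_2(kz,x)$ are $D$-related to $y_x$ for a.e. $z$, since $k$ preserves $m$. By Fubini $h_2(z,x)\,D\,h_2(kz,x)$ for a.e. $(z,x)$. With (5), the Borel set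
$$\{(z,x,k):(z,x),(kz,x)\in W_0,\ h(z,x)\,E'\,h(kz,x)\}$$
has a conull section at every $k\in K$. By Fubini it is conull. $\square$

## 9. From functions on quotients in $L(\mathbb R)$ to measurable maps on $W$

A function $f:X\to Y$ in $L(\mathbb R)$ is not yet a map $W\to W$: we must pick a point $h(p)$ from the $E'$-class $f([p]_F)$ for each $p\in W$. The pick need not depend only on $[p]_F$. For $f=\mathrm{id}$ on $2^{\mathbb N}/E_0$, say, $h(p)=p$ will do. A pick that is constant on $E_0$-classes would be impossible in $L(\mathbb R)$: it would be measurable and hence a.e. constant by the $0$–$1$ law, so almost all points would lie in one countable class. What we need is *uniformization*: a relation $R\subseteq W\times W$ with nonempty sections $R_p$ is uniformized by $h$ if $h(p)\in R_p$ for all $p$.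

Recall that a set of reals is $\mathbf\Sigma^2_1$ in $L(\mathbb R)$ if it has the form $\{x:\exists S\subseteq\mathbb R\ \Psi(S,x)\}$, evaluated in $L(\mathbb R)$, where $\Psi$ has only real quantifiers and real parameters. It is $\mathbf\Delta^2_1$ if it and its complement are $\mathbf\Sigma^2_1$. For example, every projective set is $\mathbf\Delta^2_1$: use a dummy $S$. We identify $W$, $W\times W$ and $W\times K$ with sets of reals by Borel isomorphisms. We use three facts.

**(D1)** $\mathrm{AD}^{L(\mathbb R)}$ holds (Woodin, from a proper class of Woodin cardinals). Hence every set of reals in $L(\mathbb R)$ is Lebesgue measurable, equivalently measurable for every Borel probability measure on a standard Borel space (Mycielski–Świerczkowski).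

**(D2)** (Solovay basis theorem; see Koellner–Woodin, *Large cardinals from determinacy*, Handbook of Set Theory.) In $L(\mathbb R)$: if $\Psi$ is a formula with only real quantifiers and real parameters, and some set of reals $R$ satisfies $\Psi(R)$, then some $\mathbf\Delta^2_1$ set $R$ satisfies $\Psi(R)$.

**(D3)** (Martin–Steel, *The extent of scales in $L(\mathbb R)$*, Cabal Seminar 79–81.) Under $\mathrm{AD}^{L(\mathbb R)}$ the pointclass $(\Sigma^2_1)^{L(\mathbb R)}$ has the scale property, and this relativizes to real parameters. Since the pointclass is closed under real quantifiers, every $\mathbf\Sigma^2_1$ relation has a uniformization in $L(\mathbb R)$ (Moschovakis, *Descriptive Set Theory*).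

Fact (D3) does not apply directly to the relation $\{(p,q):q\in f([p]_F)\}$ for an arbitrary $f\in L(\mathbb R)$. The device is to use (D2) first, to replace a counterexample by a $\mathbf\Delta^2_1$ counterexample.

**Proof of Theorem B(1).**

**Step 1: expressing failure with real quantifiers.** The aim is a formula to which (D2) applies. For $R\subseteq W\times W$ let $\Psi(R)$ say:

* (a) for all $p$, the section $R_p$ is an $E'$-class, and $p\,F\,q\Rightarrow R_p=R_q$;
* (b) the set $\{(z,x,k)\in W\times K:R_{(z,x)}=R_{(kz,x)}\}$ contains no conull Borel set.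

All quantifiers range over reals: points of $W$ and $K$ are reals, $E'$ and $F$ are defined with real quantifiers from a real coding $\Gamma$, and (b) quantifies over Borel codes. That a code gives a conull set is also expressible this way: it says that the coded set contains compact sets of measure arbitrarily close to $1$.

For $f:X\to Y$ in $L(\mathbb R)$ let $R_f=\{(p,q)\in W\times W:q\in f([p]_F)\}$. Then $R_f$ satisfies (a), and $(R_f)_p=(R_f)_q$ iff $f([p]_F)=f([q]_F)$. So if the first assertion of B(1) fails for $f$, then $\Psi(R_f)$ holds in $L(\mathbb R)$.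

**Step 2: lifting to a map $W\to W$.** The aim is a homomorphism as in Proposition C. Suppose the first assertion fails for some $f\in L(\mathbb R)$. By (D2) there is a $\mathbf\Delta^2_1$ set $R$ with $\Psi(R)$ in $L(\mathbb R)$. By (D3) there is $h:W\to W$ in $L(\mathbb R)$ with $h(p)\in R_p$ for all $p$. By (a) each $R_p$ is an $E'$-class, so
$$R_p=R_q\iff h(p)\,E'\,h(q),\qquad\text{and}\qquad p\,F\,q\Rightarrow h(p)\,E'\,h(q). \tag{6}$$

**Step 3: measurability in $V$.** Proposition C is a theorem of ZFC, so it must be applied in $V$. Let $(O_i)$ be a countable base of $W$. In $L(\mathbb R)$, by (D1) and DC, choose for each $i$ a Borel set $B_i$ and a Borel null set $M_i$ with $h^{-1}(O_i)\triangle B_i\subseteq M_i$. Off the Borel null set $M=\bigcup_iM_i$ we have $h^{-1}(O_i)=B_i$, so $h$ agrees with a Borel function off $M$. This is a statement about $h$ and real codes with only real quantifiers. As $V$ and $L(\mathbb R)$ have the same reals, it holds in $V$. So $h$ is $\pi$-measurable in $V$.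

**Step 4: the contradiction.** By (6), Proposition C applies to $h$ in $V$. It yields a conull Borel set contained in
$$\{(z,x,k):h(z,x)\,E'\,h(kz,x)\}=\{(z,x,k):R_{(z,x)}=R_{(kz,x)}\}.$$
Its Borel code is a real, hence in $L(\mathbb R)$, and it still codes a conull subset of this set there. This contradicts (b). So for every $f:X\to Y$ in $L(\mathbb R)$,
$$f([(z,x)]_F)=f([(kz,x)]_F)\quad\text{for almost every }(z,x,k)\in W\times K. \tag{7}$$

**Step 5: large fibers.** The aim is to turn (7) into a count. By Fubini, for a.e. $(z,x)$ there is a conull Borel $C\subseteq K$ such that the fiber of $f$ over $f([(z,x)]_F)$ contains $\{[(kz,x)]_F:k\in C\}$. Fix such $(z,x)$. By (3) these classes are pairwise distinct for different $k$.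

If $N<\omega$, every point of $K$ has positive mass, so $C=K$ and the fiber has at least $2^N\ge2$ elements. If $N=\omega$, Haar measure on $K$ is diffuse, so $C$ is an uncountable Borel set and contains a homeomorphic copy $P$ of $2^\omega$. Then $k\mapsto[(kz,x)]_F$ is an injection in $L(\mathbb R)$ from $P$ into the fiber. As $2^\omega$ is uncountable, $f$ is not countable-to-one. $\square$

## 10. Proofs of Theorem A and Theorem B(3)

**Proof of Theorem A.** Let $1\le N\le\omega$. By Theorem B(1), every $f:X\to Y$ in $L(\mathbb R)$ has a fiber with at least two elements, so $L(\mathbb R)$ contains no injection $X\to Y$. By Section 5 there is an injection $Y\to X$ in $L(\mathbb R)$, and there is an injection $X\to Y$ in $L(\mathbb R)[U]$. Hence $|Y|<|X|$ in $L(\mathbb R)$ and $|X|=|Y|$ in $L(\mathbb R)[U]$. $\square$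

The large-cardinal hypothesis entered through (D1), (D2) and (D3) only, and there only as $\mathrm{AD}^{L(\mathbb R)}$.

**Proof of Theorem B(3).** Take $N=1$ and argue in ZFC. That $E'\subset F$ are countable Borel equivalence relations, and that every $F$-class is a union of two $E'$-classes, was noted in Section 4. The map $(z,x)\mapsto(z,\widehat x)$ of Section 5 is a Borel reduction of $E'$ to $F$. Suppose $h$ is a $\pi$-measurable reduction of $F$ to $E'$. Then Proposition C applies to $h$. Let $k$ be the nonzero element of $K=\mathbb Z/2$. It has mass $\tfrac12$, so $h(z,x)\,E'\,h(kz,x)$ for a.e. $(z,x)$. For such $(z,x)$, since $h$ is a reduction, $(z,x)\,F\,(kz,x)$. This contradicts (3). $\square$
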